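\title{Harmonious colorings of forests with $\sqrt{2m}+O(\Delta)$ colors}

\begin{abstract}
A harmonious coloring of a graph is a proper vertex coloring in which each pair of colors appears on at most one edge. We prove that every forest with $m$ edges and maximum degree at most $\Delta$ has a harmonious coloring with at most $(2m)^{1/2}+A\Delta$ colors, where $A$ is an absolute constant. For $\Delta\le c\sqrt m/\log m$ the error term can be replaced by $4+O(\Delta^2\log^2m/\sqrt m)$, and for $\Delta\le c(\sqrt m/\log m)^{2/3}$ by $4$. The proof reduces the forest to a sparse skeleton, colors the skeleton by a random process with balanced color classes, fills in the bulk by rotations in $\mathbb Z_k$, and finishes exactly, either by matching leaves to the remaining pairs of colors or by inserting $4$-cycles into long bare paths.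
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite and simple. A \emph{harmonious coloring} of a graph $G$ is a proper vertex coloring in which each pair of colors appears together on at most one edge. The \emph{harmonious chromatic number} $h(G)$ is the least number of colors in such a coloring. A harmonious coloring with $k$ colors is the same as a map from $V(G)$ to $V(K_k)$ that sends edges to edges and distinct edges to distinct edges. So $h(G)$ measures how tightly $G$ can be folded into a complete graph, when vertices may be merged but edges may not overlap.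

There are two immediate lower bounds. If $G$ has $m\ge1$ edges, then $\binom{h(G)}2\ge m$, and hence $h(G)>(2m)^{1/2}$. If $G$ has a vertex $v$ of degree $\Delta$, then $h(G)\ge\Delta+1$, because two neighbors of $v$ with the same color would repeat a pair. Each bound is attained by simple forests. For $m$ disjoint edges, $h$ is the least $k$ with $\binom k2\ge m$. For a path with $\binom k2$ edges and $k$ odd, an Euler circuit of $K_k$ gives $h=k$. For the star $K_{1,\Delta}$ we have $m=\Delta$ and $h=\Delta+1$. In the other direction, a greedy argument (Lemma~\ref{lem:greedy}) gives $h(F)\le8\sqrt m+8\Delta+2$ for every forest $F$ of maximum degree at most $\Delta$. So the two lower bounds determine $h(F)$ up to a constant factor, and one is led to guess that the edge count is correct with its exact leading constant, up to an error proportional to $\Delta$. This guess is posed as a conjecture in \cite{NUB}. We prove it.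

\begin{theorem}\label{thm:main}
There is an absolute constant $A$ such that, for every positive integer $\Delta$ and every forest $F$ with $m$ edges and maximum degree at most $\Delta$,
\[h(F)\le(2m)^{1/2}+A\Delta .\]
\end{theorem}

A term linear in $\Delta$ is needed, and no $A<1$ works: for the star, $\Delta+1>(2\Delta)^{1/2}+A\Delta$ when $A<1$ and $\Delta$ is large. When $\Delta$ is not too close to $\sqrt m$, the same method gives more. Logarithms are natural.

\begin{theorem}\label{thm:small}
There are absolute constants $c>0$ and $C$ such that the following holds for every forest $F$ with $m\ge3$ edges and maximum degree at most $\Delta$. If $\Delta\le c\sqrt m/\log m$, then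
\[h(F)\le(2m)^{1/2}+4+C\,\frac{\Delta^2\log^2m}{\sqrt m};\]
if moreover $\Delta\le c(\sqrt m/\log m)^{2/3}$, then $h(F)\le(2m)^{1/2}+4$.
\end{theorem}

To see what these bounds demand, fix the number $k$ of colors and count the \emph{spare pairs} $\Phi=\binom k2-m$. If $k=\sqrt{2m}+x$ with $0\le x\le k$, then $m=\frac12(k-x)^2$, so
\begin{equation}\label{eq:phi}
\Phi=k\Big(x-\frac12\Big)-\frac{x^2}2,\qquad\text{and hence}\qquad \frac12k(x-1)\le\Phi\le kx .
\end{equation}
Theorem~\ref{thm:main} allows $O(k\Delta)$ spare pairs out of about $k^2/2$, and the last bound of Theorem~\ref{thm:small} allows at most $4k$. A greedy or random coloring of the whole forest offers no control once most pairs are used. The proof therefore uses randomness only on a small part of the forest, uses the symmetry of $\mathbb Z_k$ for most of the rest, and ends with an exact step that absorbs the accumulated errors.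

In outline, we first reduce to a tree and cut it down to a \emph{skeleton} $S$ with at most a small multiple of $k^2$ vertices. Each vertex of $S$ remembers, through a bounded number of weight functions, what was removed at it. The skeleton lemma (Lemma~\ref{lem:skel}) colors $S$ harmoniously so that each weight is spread almost evenly over the colors, apart from a small set $E$ of colors that may be underloaded. If the tree has few leaves, most of its edges lie in long paths of vertices of degree $2$, and we restore these by running around $4$-cycles of unused pairs. If it has many leaves, we set a fixed proportion of them aside, restore the rest of the tree by rotating bounded pieces around $\mathbb Z_k$, and match the leaves to the unused pairs. In both cases the pairs inside $E$ may be wasted, so the method needs roughly $|E|^2$ spare pairs. Theorem~\ref{thm:main} comes from $|E|=O(\sqrt{k\Delta})$, and Theorem~\ref{thm:small} from $|E|=O(\Delta\log m)$ or $E=\emptyset$.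

Section~\ref{sec:small} shows the three filling devices on small cases. Section~\ref{sec:tools} collects tools. Section~\ref{sec:state} states the skeleton lemma and the main proposition and deduces the theorems. Sections~\ref{sec:few} and~\ref{sec:many} prove the proposition, and Section~\ref{sec:skel} proves the skeleton lemma.

\section{Rotations, leaves and 4-cycles in small cases}\label{sec:small}

Except in Lemma~\ref{lem:greedy}, colors are elements of $\mathbb Z_k$ with $k$ odd, and $K_k$ has vertex set $\mathbb Z_k$. During a coloring, a pair $\{i,j\}$ is \emph{used} if some edge with both ends colored has the colors $i$ and $j$. The \emph{class} of a nonzero $y\in\mathbb Z_k$ is the $d\in\{1,\dots,\frac{k-1}2\}$ with $y\equiv\pm d$, and the class of a pair $\{i,j\}$ is the class of $i-j$. The $k$ translates $\{a+i,a+d+i\}$ of a pair of class $d$ are distinct: a nonzero translation fixing the pair would swap its elements and force $2d\equiv0$. For even $k$ this fails at $d=k/2$, which is why $k$ is odd. For a function $f$ and a set $A$ we write $f(A)=\sum_{v\in A}f(v)$. For a graph $H$, $e_H(X)$ is the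 number of edges inside $X$ and $e_H(X,Y)$ the number of edges between disjoint sets $X$ and $Y$.

\begin{example}[rotation]\label{ex:rot}
Let $T$ be a tree with $e$ edges, let $k=2e+1$, and let $F$ consist of $k$ disjoint copies of $T$. Then $F$ has $\binom k2$ edges and $h(F)=k$. Indeed, root $T$, assign the classes $1,\dots,e$ bijectively to its edges, put $\varphi(\text{root})=0$, and let $\varphi(v)$ be $\varphi(\text{parent of }v)$ plus the class of the edge between them. Color the $i$th copy by $i+\varphi$. The copies of one edge receive the $k$ translates of one pair, and different edges receive different classes. For the path with three edges and $k=7$, the $i$th copy is colored $i,\,i+1,\,i+3,\,i+6$.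
\end{example}

In a tree, the copies of $T$ hang from vertices that are already colored, and the rotation wastes nothing only if the roots are spread evenly over $\mathbb Z_k$. We can arrange this only approximately, so an exact step must follow. Both exact steps are instances of Hall's theorem: a bipartite graph has a matching covering its left side if and only if every set $A$ of left vertices has at least $|A|$ neighbors. We use it in the following form.

\begin{lemma}\label{lem:hall}
Let $D:\mathbb Z_k\to\mathbb Z_{\ge0}$, let $\mathcal O$ be a set of subgraphs of $K_k$, and put $\Psi=|\mathcal O|-D(\mathbb Z_k)$. Suppose that for every $Y\subseteq\mathbb Z_k$ at least $D(Y)$ members of $\mathcal O$ have a vertex in $Y$. Then one can choose, for every color $i$, $D(i)$ members of $\mathcal O$ containing $i$, all chosen members being distinct. The condition for $Y$ is equivalent to the condition that at most $D(X)+\Psi$ members of $\mathcal O$ have all their vertices in $X=\mathbb Z_k\setminus Y$.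
\end{lemma}

\begin{proof}
Take $D(i)$ copies of each color $i$ on the left and join them to the members of $\mathcal O$ containing $i$. A set of copies whose set of colors is $Y$ has at most $D(Y)$ elements, and its neighbors are the members meeting $Y$. For the equivalence, the number of members meeting $Y$ is $|\mathcal O|$ minus the number inside $X$, and $D(Y)=|\mathcal O|-\Psi-D(X)$.
\end{proof}

\begin{example}[leaves]\label{ex:leaves}
Let $k=5$ and color the path $v_0v_1v_2v_3v_4$ by $v_i\mapsto i$. The unused pairs are $02,24,41,13,30,40$. Attach $D(i)$ leaves to $v_i$, six in all, so that the tree has $\binom52$ edges. A leaf at $v_i$ must claim an unused pair containing $i$ and takes the other color of the pair. Let $D=(2,0,2,1,1)$. Color $1$ claims nothing, so $41$ goes to color $4$ and $13$ to color $3$. These two colors are now satisfied, so $24$ goes to $2$, while $40$ and $30$ go to $0$, and finally $02$ goes to $2$. All ten pairs are used. Now let $D=(1,0,2,0,3)$. The set $X=\{1,3\}$ contains the pair $13$, while $D(X)+\Psi=0$, and this coloring of the path does not extend. A pair between two underloaded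 colors is claimed by neither, and only spare pairs can pay for it.
\end{example}

\begin{example}[4-cycles]\label{ex:cycles}
Let $F$ be the tree with $18$ edges formed by three paths of length $6$ from a common center. Since $\binom62<18$, we have $h(F)\ge7$. Shorten each leg by $4$ and color the resulting tree $S$ with center $0$ and legs $0,1,2$; $\ 0,3,4$; $\ 0,5,6$. In the graph of unused pairs the colors $0,2,4,6$ have odd degree. Discard the pairs $20,24,26$. The remaining twelve pairs form the three $4$-cycles $1\,4\,0\,6$, $\ 3\,5\,4\,6$ and $5\,1\,3\,2$. Replace the middle vertex of each leg by a path of length $4$ that runs around a cycle through its color. The legs become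
\[0,1,4,0,6,1,2;\qquad 0,3,5,4,6,3,4;\qquad 0,5,1,3,2,5,6,\]
so $h(F)=7$. The same cycles color legs of lengths $10,6,2$, since two of them pass through $1$. They do not color legs of lengths $14,2,2$ in this way, since no middle color lies on all three cycles. Deciding which vertex receives which cycle is again a Hall problem, and the discarded pairs are the price of parity.
\end{example}

\section{Tools and reductions}\label{sec:tools}

\subsection{Quoted results}

The one deep external result is the following; by \cite{BKLO}, minimum degree $(\frac23+o(1))n$ suffices.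

\begin{theorem}[Barber, K\"uhn, Lo and Osthus \cite{BKLO}]\label{thm:c4}
There is $n_0$ such that every graph on $n\ge n_0$ vertices with all degrees even, number of edges divisible by $4$ and minimum degree at least $\frac34n$ has an edge-decomposition into $4$-cycles.
\end{theorem}

We also use three standard concentration inequalities, each for $a>0$.

\emph{McDiarmid's inequality.} If $\xi_1,\dots,\xi_n$ are independent and changing one coordinate changes $f$ by at most $R$, then $\mathbb P(|f(\xi)-\mathbb Ef(\xi)|\ge a)\le2\exp(-2a^2/(nR^2))$. When $f$ is a sum of independent terms, each ranging over an interval of length at most $R$, this is Hoeffding's inequality.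

\emph{Bernstein's inequality.} If $X_1,\dots,X_n$ are independent, $|X_i-\mathbb EX_i|\le R$, and the sum of the variances is at most $V$, then $\mathbb P(|\sum_i(X_i-\mathbb EX_i)|\ge a)\le2\exp\big(-\frac{a^2}{2(V+Ra/3)}\big)$.

\emph{Freedman's inequality.} Let $(S_n)$ be a martingale with respect to $(\mathcal F_n)$, with $S_0=0$ and differences at most $R$, and let $V_n=\sum_{i\le n}\mathbb E[(S_i-S_{i-1})^2\mid\mathcal F_{i-1}]$. Then $\mathbb P(\exists n:S_n\ge a,\ V_n\le v)\le\exp\big(-\frac{a^2}{2(v+Ra)}\big)$. We use it as follows. Let $z_n$ be $\mathcal F_n$-measurable with $0\le z_n\le R$, let $e_n=\mathbb E[z_n\mid\mathcal F_{n-1}]$, and suppose that $\sum_ne_n\le W$ always. Then $S_n=\sum_{i\le n}(z_i-e_i)$ has differences in $[-R,R]$, and $V_n\le\sum_i\mathbb E[z_i^2\mid\mathcal F_{i-1}]\le RW$. Hence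
\begin{equation}\label{eq:freedman}
\mathbb P(\max_nS_n\ge a),\ \ \mathbb P(\min_nS_n\le-a)\ \le\ \exp\Big(-\frac{a^2}{2R(W+a)}\Big).
\end{equation}

\subsection{Three elementary lemmas}

We often use the following \emph{lifting} observation. If a graph $G$ is obtained from $F$ by identifying vertices so that the edges of $F$ correspond bijectively to the edges of $G$, then a harmonious coloring of $G$ pulls back to a harmonious coloring of $F$, since every edge keeps its pair of colors.

The first lemma settles the range in which $\Delta$ is comparable to $\sqrt m$.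

\begin{lemma}\label{lem:greedy}
If $F$ is a forest with $m\ge1$ edges and maximum degree at most $\Delta$, then $h(F)\le8\sqrt m+8\Delta+2$.
\end{lemma}

\begin{proof}
Let $k=\lceil8\sqrt m\rceil+8\Delta\ge16$. Root each component and color top-down, every vertex after its parent, keeping the sum of the degrees of the vertices of each color at most $k/4$. Call a color heavy if its current degree sum exceeds $k/4-\Delta$, which is at least $k/8$. Fewer than $2m/(k/8)=16m/k\le k/4$ colors are heavy, as $k^2\ge64m$. For a vertex whose parent has color $i$, forbid the heavy colors, the color $i$, and the at most $k/4$ colors $j$ for which $\{i,j\}$ is used. For a root, forbid only the heavy colors. Fewer than $1+k/2<k$ colors are forbidden. Coloring a vertex completes only the edge to its parent, and that edge receives a new pair.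
\end{proof}

\begin{lemma}\label{lem:tree}
If $F$ is a forest with $m\ge1$ edges and maximum degree at most $\Delta$, then there is a tree $F'$ with $m$ edges and maximum degree at most $\max(\Delta,2)$ such that $h(F)\le h(F')$.
\end{lemma}

\begin{proof}
Isolated vertices may receive any color, so delete them. Each remaining component $T_1,\dots,T_r$ has two leaves $p_i\ne q_i$. Identify $q_i$ with $p_{i+1}$ for $i<r$. The result is a tree, the identified vertices have degree $2$, and colorings lift.
\end{proof}

The third lemma cuts a tree into light pieces, each attached to the cut set at one vertex above and at most one vertex below. In a rooted tree, the \emph{top} of a connected set of vertices is its vertex nearest to the root.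

\begin{lemma}\label{lem:cut}
Let $T$ be a tree with root $v_0$ and nonnegative vertex weights of total $W$, let $s>0$ and $B\subseteq V(T)$. There is a set $Q\supseteq B\cup\{v_0\}$ with $|Q|\le2(W/s+1+|B|)$ such that every component $P$ of $T-Q$ has weight at most $s$, the top $x_P$ of $P$ has its parent $a_P$ in $Q$, and at most one vertex of $Q$ has its parent in $P$. When this vertex exists we call it $b_P$ and its parent $y_P$.
\end{lemma}

\begin{proof}
While the current tree has weight more than $s$, pick a deepest vertex whose subtree in the current tree has weight more than $s$, put it into $Q_0$, and delete this subtree. Each step removes weight more than $s$, so $|Q_0|\le W/s$. A component of $T-Q_0$ is either the final remainder or the subtree, at the time of picking, of a child of a picked vertex. In both cases its weight is at most $s$.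

Let $A=Q_0\cup B\cup\{v_0\}$, and let $T_A$ be the subtree formed by the vertices of $A$ and their ancestors. Let $Q$ consist of $A$ and the vertices with at least two children in $T_A$. The childless vertices of $T_A$ lie in $A$, and a rooted tree has fewer vertices with two or more children than childless vertices, so $|Q|\le2|A|$. If $b,b'\in Q$ and neither is an ancestor of the other, then their lowest common ancestor has two children in $T_A$ and so lies in $Q$.

A component $P$ of $T-Q$ lies in a component of $T-Q_0$, so its weight is at most $s$. Its top is not $v_0$, so the top has a parent, which lies in $Q$. Suppose that $b\ne b'$ in $Q$ have parents $u,u'\in P$. The path from $u$ to $u'$ lies in $P$. If $b$ were an ancestor of $b'$, this path would pass through $b\in Q$, which is impossible, and the same holds with $b$ and $b'$ exchanged. So the lowest common ancestor of $b$ and $b'$ lies in $Q$. It is also the lowest common ancestor of $u$ and $u'$, so it lies on the path from $u$ to $u'$, inside $P$. This is a contradiction.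
\end{proof}

\section{The skeleton lemma and the main proposition}\label{sec:state}

For $K\ge1$ put
\[t_K(k,\Delta,s)=k\,e^{-k/(Ks)}+\frac{k\Delta}s\,\mathbf 1[s^2<K\Delta^3].\]
Here $s$ is a free parameter, the weight of the pieces into which the skeleton is cut in the proof, and $Kt_K$ bounds the number of underloaded colors.

\begin{lemma}[skeleton lemma]\label{lem:skel}
Let $0<\sigma,\zeta\le\frac1{100}$, $\kappa=\zeta\sigma^3/20$ and $\eta=\kappa/32$. For every integer $M\ge1$ and all $C_0\ge1$, $\theta\in(0,1)$ there is $K_0\ge1$ such that the following holds for all $K\ge K_0$. Let $k$ be odd, let $\Delta\ge1$ be an integer, and let $K\Delta\le s\le k/K$. Let $S$ be a tree with $|V(S)|\le\eta k^2$, and let $d_1,\dots,d_M:V(S)\to\mathbb Z_{\ge0}$ satisfy $\deg_S(v)+\sum_\tau d_\tau(v)\le C_0\Delta$ for all $v$ and $\sum_vd_\tau(v)\le k^2$ for all $\tau$. Put $\bar d_\tau=\frac1k\sum_vd_\tau(v)$. Then there are sets of classes $\mathcal D^*\subseteq\mathcal D\subseteq\{1,\dots,\frac{k-1}2\}$ with $|\mathcal D|\le4\sigma k$, a set $E\subseteq\mathbb Z_k$ with $|E|\le K\,t_K(k,\Delta,s)$, and a harmonious coloring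 $\chi:V(S)\to\mathbb Z_k$ such that, with $D_\tau(i)=\sum_{\chi(v)=i}d_\tau(v)$:
\begin{itemize}
\item[(a)] every pair used by an edge of $S$ has its class in $\mathcal D$;
\item[(b)] $\sum_{\chi(v)=i}\deg_S(v)\le\kappa k$ for all $i$;
\item[(c)] $D_\tau(i)\le(1+10\zeta)\bar d_\tau+\theta k$ for all $i$ and $\tau$;
\item[(d)] $D_\tau(i)\ge(1-10\zeta)\bar d_\tau-\theta k$ for all $i\notin E$ and all $\tau$;
\item[(e)] if $G^*$ is the graph of all pairs with class in $\mathcal D^*$, then $e_{G^*}(X,\mathbb Z_k\setminus X)\ge\frac\sigma3|X|(k-|X|)$ for all $X\subseteq\mathbb Z_k$.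
\end{itemize}
\end{lemma}

Each conclusion has its role. By (a), most classes are untouched and remain available for rotations. By (b), the unused pairs form an almost complete graph. Conclusions (c) and (d) are the balance that rotation and Hall's condition require. The upper bound holds for all colors: an overloaded color could demand more pairs than exist at it, and spare pairs elsewhere would not help, whereas an underloaded color only wastes pairs. By (e) and (b), the classes in $\mathcal D^*$ provide a well-connected graph of unused pairs, which keeps Hall's condition true after the rotations have consumed most other classes.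

\begin{proposition}\label{prop:main}
There are absolute constants $K,C_1\ge1$ and $c_1>0$ such that the following holds. Let $F$ be a tree with $m$ edges and maximum degree at most $\Delta$, where $\Delta\ge2$. Let $k$ be odd, let $K\Delta\le s\le k/K$, and put $t=t_K(k,\Delta,s)$ and $\Phi=\binom k2-m$. If
\[k+8+C_1t^2\le\Phi\le c_1k^2,\]
then $h(F)\le k$.
\end{proposition}

The term $k+8$ pays for parity, as in Example~\ref{ex:cycles}, and the term $C_1t^2$ pays for the pairs between underloaded colors, as in Example~\ref{ex:leaves}. The theorems follow by choosing $s$. With $s=\sqrt{k\Delta}$ both terms of $t$ are $O(\sqrt{k\Delta})$. With $s$ of order $k/\log k$ the first term is negligible and the second is $O(\Delta\log k)$ or absent.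

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $m=0$, then $h(F)\le1\le A\Delta$ for any $A\ge1$, so let $m\ge1$. By Lemma~\ref{lem:tree} we may replace $F$ by a tree and $\Delta$ by $\max(\Delta,2)\le2\Delta$, at the cost of doubling $A$. So let $F$ be a tree and $\Delta\ge2$. Let $A_0=2C_1(K+1)^2+8$, and fix $\delta>0$ with $\delta\le1/K^2$ and $(A_0+1)\delta\le\min(1,c_1)$.

If $\Delta>\delta\sqrt m$, then Lemma~\ref{lem:greedy} gives $h(F)\le(8/\delta+10)\Delta$.

Let $\Delta\le\delta\sqrt m$. Let $k=\sqrt{2m}+x$ be the least odd integer with $x\ge A_0\Delta$, and let $s=\sqrt{k\Delta}$. Then $\Delta\le\delta k\le k/K^2$, which is equivalent to each of $K\Delta\le s$ and $s\le k/K$. Further $x\le A_0\Delta+2\le(A_0+1)\Delta\le(A_0+1)\delta k$, so $x\le k$, and $\Phi\le kx\le c_1k^2$ by \eqref{eq:phi}. Put $y=\sqrt{k/\Delta}$. Then $k/s=y$, $k=y\sqrt{k\Delta}$ and $k\Delta/s=\sqrt{k\Delta}$. Since $ye^{-y/K}\le K$,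
\[t\le\sqrt{k\Delta}\,\big(ye^{-y/K}+1\big)\le(K+1)\sqrt{k\Delta}.\]
By \eqref{eq:phi} and $\Delta\ge2$,
\[\Phi\ge\tfrac12k(A_0\Delta-1)=k\big(C_1(K+1)^2\Delta+4\Delta-\tfrac12\big)\ge C_1t^2+7.5k\ge C_1t^2+k+8 .\]
Proposition~\ref{prop:main} gives $h(F)\le k\le\sqrt{2m}+(A_0+1)\Delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Put $K'=3K$ and $C_2=4C_1K'^2$. We prove the theorem for trees and $\Delta\ge2$ with constants $c_0$ and $C_2$. By Lemma~\ref{lem:tree} and $\max(\Delta,2)\le2\Delta$, it then holds in general with $c=c_0/2$ and $C=4C_2$. Let $\alpha=\min(\frac1{10},c_1)$. Since $\log m\ge1$, the hypothesis gives $\sqrt m\ge\Delta/c_0\ge2/c_0$. We take $c_0$ so small that $KK'c_0\le1$, $KK'^2c_0^3\le1$ and $C_2c_0^2\le\alpha/2$, and that $\sqrt m\ge2/c_0$ forces $4\le\alpha\sqrt m/2$ and $2C_1\le m^2$.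

Let $\rho=0$ if $\Delta\le c_0(\sqrt m/\log m)^{2/3}$, and $\rho=C_2\Delta^2\log^2m/\sqrt m$ otherwise. In both cases $\rho\le C_2c_0^2\sqrt m\le\alpha\sqrt m/2$. Let $k=\sqrt{2m}+x$ be the least odd integer with $x\ge2+\rho$. Then $x\le4+\rho\le\alpha\sqrt m\le\alpha k$, so $\Phi\le kx\le c_1k^2$, and $80\le\sqrt m\le k\le2\sqrt m\le m$. Let $s=k/(K'\log k)$. Then $s\le k/K$ and $s\ge\sqrt m/(K'\log m)\ge\Delta/(K'c_0)\ge K\Delta$.

The first term of $t$ is $k\cdot k^{-K'/K}=k^{-2}\le1/m$. The second is at most $k\Delta/s=K'\Delta\log k\le K'\Delta\log m$. If $\rho=0$ it is absent, because $K\Delta^3\le Kc_0^3m/\log^2m\le m/(K'\log m)^2\le s^2$. So $C_1t^2\le1$ if $\rho=0$, and otherwise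
\[C_1t^2\le2C_1m^{-2}+2C_1K'^2\Delta^2\log^2m\le1+\tfrac12\rho\sqrt m\le1+\tfrac12k\rho .\]
Since $x^2/2\le kx/20$, \eqref{eq:phi} gives
\[\Phi\ge k(0.95x-0.5)\ge k(1.4+0.95\rho)\ge k+9+\tfrac12k\rho\ge k+8+C_1t^2 .\]
Proposition~\ref{prop:main} gives $h(F)\le k\le\sqrt{2m}+4+\rho$.
\end{proof}

\subsection*{Constants for Proposition~\ref{prop:main}}

Let $L$ be the number of leaves of $F$. The proof splits according to whether $L<\varepsilon m$ (Section~\ref{sec:few}) or $L\ge\varepsilon m$ (Section~\ref{sec:many}), and each case applies Lemma~\ref{lem:skel} with its own parameters. The constants are fixed in the following order.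
\begin{itemize}
\item \emph{Few leaves.} $\sigma=\frac1{100}$, $\zeta=\theta=\frac1{1000}$, with $\kappa,\eta$ as in Lemma~\ref{lem:skel}; $\nu=\lceil1/\eta\rceil$, $M=1$, $C_0=\nu+1$. With this $\eta$, put $\varepsilon=\eta/20$.
\item \emph{Many leaves.} $\sigma=\varepsilon/100$, $\gamma=\varepsilon/4$, $\zeta=\sigma\gamma/200=\varepsilon^2/80000$, with $\kappa,\eta$ as in Lemma~\ref{lem:skel}; $s_1=\lceil40/\eta\rceil$; $M=M_0+1$, where $M_0$ is the number of gadget types defined in Section~\ref{sec:many}, which depends only on $s_1$; $\theta=\zeta/(10Ms_1^2)$; $C_0=2$.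
\item $K$ is at least the constant $K_0$ of both applications. Since $k\ge Ks\ge K^2$, we also take $K$ so large that $k$ exceeds the finitely many absolute thresholds signaled below by the words ``$k$ large''.
\item With the many-leaves values, $C_1=K^2(1+4Ms_1/\theta)^2\ge K^2$ and $c_1=\zeta^2\le10^{-6}$.
\end{itemize}
In Sections~\ref{sec:few} and~\ref{sec:many}, $F,k,s,t,\Phi$ are as in Proposition~\ref{prop:main}, and $\sigma,\zeta,\theta,\kappa,\eta,M$ denote the constants of the case at hand. Since $m=\frac{k^2}2-\frac k2-\Phi$ and $k$ is large,
\begin{equation}\label{eq:mk}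
0.45k^2\le m\le k^2/2 .
\end{equation}

\section{Few leaves: inserting 4-cycles}\label{sec:few}

Assume $L<\varepsilon m$. We follow Example~\ref{ex:cycles}.

\subsection{Contracting bare paths}

A \emph{maximal bare path} of $F$ is a path between two vertices of degree different from $2$ whose inner vertices all have degree $2$. These paths partition $E(F)$. Since $\sum_v(\deg v-2)=-2$, the tree $F$ has fewer than $L$ vertices of degree at least $3$. The maximal bare paths are the edges of the tree obtained by suppressing the vertices of degree $2$, so there are fewer than $2L$ of them.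

We shorten each path by a multiple of $4$. We keep a proportion of about $1/(4\nu+1)$ of its length, so that each remaining vertex has to receive at most $\nu$ cycles and the skeleton lemma applies with bounded weights. For a maximal bare path of length $\ell$, put $u^*=\lfloor\nu(\ell-1)/(4\nu+1)\rfloor$ and replace the path by one of length $\ell'=\ell-4u^*\ge1$. From $(4\nu+1)u^*\le\nu(\ell-1)$ we get $u^*\le\nu(\ell-1-4u^*)=\nu(\ell'-1)$, so we can distribute $u^*$ \emph{units} over the $\ell'-1$ inner vertices of the new path, at most $\nu$ on each. Also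
\[\ell'\le\ell-\frac{4\nu(\ell-1)}{4\nu+1}+4\le\frac\ell{4\nu+1}+5 .\]
The resulting tree $S$ has $e(S)\le\frac m{4\nu}+10L\le\frac\eta4m+\frac\eta2m\le\frac38\eta k^2$ edges, so $|V(S)|\le\eta k^2$ for $k$ large. Let $u(v)$ be the number of units at $v$. Then $\deg_S(v)+u(v)\le\Delta+\nu\le C_0\Delta$, and the total number of units is $\mathcal U=(m-e(S))/4\le k^2$.

Suppose that $S$ has a harmonious coloring $\chi$ and that each unit at $v$ is assigned a $4$-cycle of $K_k$ through $\chi(v)$, the cycles being edge-disjoint and avoiding the pairs used by $S$. Expand each vertex $v$ with $u(v)>0$ into a path of length $4u(v)$, and color this path by running around the cycles of $v$ in turn, each time from $\chi(v)$ back to $\chi(v)$. This restores every bare path to its length $\ell'+4u^*=\ell$ and colors $F$ harmoniously. It remains to find $\chi$ and the cycles.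

\subsection{The skeleton and the 4-cycles}

Apply Lemma~\ref{lem:skel} to $S$ with $d_1=u$, and write $D=D_1$, $\bar d=\mathcal U/k$. By \eqref{eq:mk}, $\bar d\le k/8$. Also $\bar d\ge\frac1{4k}\big(\frac{k^2}2-\frac k2-c_1k^2-\eta k^2\big)\ge\frac k8-\zeta k$ for $k$ large. Since $\theta=\zeta$, conclusions (c) and (d) give
\begin{equation}\label{eq:unitbal}
D(i)\le\tfrac k8+3\zeta k\ \text{ for all }i,\qquad D(i)\ge\tfrac k8-4\zeta k\ \text{ for }i\notin E,
\end{equation}
and $|E|^2\le K^2t^2\le C_1t^2\le\Phi\le c_1k^2$.

Let $H$ be the graph of unused pairs. By (b), each color has at most $\kappa k$ non-neighbors in $H$ other than itself. To apply Theorem~\ref{thm:c4} we must make all degrees even and the number of edges divisible by $4$, at a cost of about $k$ edges and few edges at each vertex.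

The number of vertices of odd degree in $H$ is even, hence at most $k-1$. Pair them up and join the two vertices of each pair by a path of length $2$ in $H$, with distinct middle vertices for distinct pairs. This can be done greedily, since there are at most $\frac{k-1}2$ pairs and any two vertices have at least $k-2-2\kappa k>\frac k2$ common neighbors. Two of these paths may share an edge, so let $J$ be the symmetric difference of their edge sets. Then $J$ has odd degree exactly at the vertices of odd degree in $H$, and $e(J)\le k$. Each vertex is an end of at most one path and the middle of at most one, so $J$ has maximum degree at most $3$. Thus $H-J$ has even degrees, and each vertex has at most $\kappa k+3$ non-neighbors in $H-J$ other than itself. If $e(H-J)\equiv r\pmod4$ with $r\in\{1,2,3\}$, remove a cycle of length $4+r$. To find it, choose a path $v_1,\dots,v_{3+r}$ greedily, and then a common neighbor of $v_1$ and $v_{3+r}$ off the path; there are at least $k-2(\kappa k+4)>7$ common neighbors. The resulting graph $H'$ has even degrees, $4\mid e(H')$, $e(H')\ge e(H)-k-7$, and minimum degree at least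 $k-6-\kappa k\ge(1-2\kappa)k\ge\frac34k$ for $k$ large. By Theorem~\ref{thm:c4}, $H'$ decomposes into a set $\mathcal C$ of $4$-cycles. Since $e(H)=\binom k2-e(S)=4\mathcal U+\Phi$, the number of spare cycles is
\begin{equation}\label{eq:sparecyc}
\Psi=|\mathcal C|-\mathcal U\ge\tfrac14(\Phi-k-7)\ge\tfrac14C_1t^2\ge\tfrac18|E|^2 .
\end{equation}

\subsection{Assigning cycles to units}

We verify the hypothesis of Lemma~\ref{lem:hall} for $D$ and $\mathcal O=\mathcal C$. We know nothing about the decomposition beyond its existence, but there is much room: about $k/2$ cycles pass through each color, while each color demands about $k/8$. Let $Y\subseteq\mathbb Z_k$ and $X=\mathbb Z_k\setminus Y$.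

\emph{Case $|X|\le0.9k$.} Put $X_1=X\setminus E$. The cycles inside $X$ are edge-disjoint, so their number is at most
\[\tfrac14\tbinom{|X|}2\le\tfrac18(|X_1|+|E|)^2=|X_1|\big(\tfrac18|X_1|+\tfrac14|E|\big)+\tfrac18|E|^2\le|X_1|\big(\tfrac{0.9}8+\tfrac{\sqrt{c_1}}4\big)k+\Psi .\]
As $\frac{0.9}8+\frac{\sqrt{c_1}}4\le\frac18-4\zeta$, this is at most $D(X_1)+\Psi\le D(X)+\Psi$ by \eqref{eq:unitbal}.

\emph{Case $|Y|<0.1k$.} Let $n_r$ be the number of cycles of $\mathcal C$ with exactly $r$ vertices in $Y$. A cycle with $r\ge3$ has at least two edges inside $Y$, so $n_3+n_4\le\frac12\binom{|Y|}2\le\frac14|Y|^2$. A color $i$ lies on $\frac12\deg_{H'}(i)$ cycles, so $\sum_rrn_r\ge\frac12|Y|(1-2\kappa)k$. Comparing coefficients of $n_1,\dots,n_4$,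
\[\sum_{r\ge1}n_r\ge\tfrac12\sum_rrn_r-(n_3+n_4)\ge\tfrac14|Y|k(1-2\kappa-0.1)\ge0.22|Y|k\ge D(Y),\]
the last step by \eqref{eq:unitbal}.

By Lemma~\ref{lem:hall} every unit receives its own cycle through the right color. This proves Proposition~\ref{prop:main} when $L<\varepsilon m$.

\section{Many leaves: rotating gadgets}\label{sec:many}

Assume $L\ge\varepsilon m$. Note that $\kappa\le\zeta$ and $2\eta\le\zeta$. Let $\mathcal L$ be a set of $L'=\lceil\varepsilon m\rceil\le L$ leaves of $F$. Since $m\ge2$, no two leaves are adjacent and $F_1=F-\mathcal L$ is a nonempty tree with $e_1=m-L'$ edges. For $v\in V(F_1)$ let $\lambda(v)$ be the number of leaves in $\mathcal L$ adjacent to $v$. We color $F_1$ so that the used pairs and the weight $\lambda$ are spread evenly over the colors, and then finish as in Example~\ref{ex:leaves}. The tree $F_1$ may have almost $(1-\varepsilon)k^2/2$ edges, far too many for the skeleton lemma, so most of it must be colored by rotation.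

\subsection{Skeleton and gadgets}

Root $F_1$ and apply Lemma~\ref{lem:cut} with unit weights, bound $s_1$ and $B=\{v\in V(F_1):\deg_F(v)>s_1\}$. The total weight is $e_1+1\le m$ and $|B|\le2m/s_1$, so the resulting set $Q$ satisfies
\[5|Q|\le10\Big(\frac{3m}{s_1}+1\Big)\le\frac{15k^2}{s_1}+10\le\tfrac38\eta k^2+10\le\eta k^2\]
for $k$ large. Every component $P$ of $F_1-Q$ has at most $s_1$ vertices, each of degree at most $s_1$ in $F$.

A component without $b_P$ hangs from the single vertex $a_P$ and can be rotated as in Example~\ref{ex:rot}. A component with $b_P$ is attached at two vertices whose colors are unrelated, and a rotation can respect only one of them. Keeping the whole path from $a_P$ to $b_P$ in the skeleton could make the skeleton too large. The remedy is to fold most of this path into a cycle, which amounts to asking that two of its vertices get the same color; see Figure~\ref{fig:fold}.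

\begin{itemize}
\item If $b_P$ does not exist, then $P$ together with the edge $a_Px_P$ is a \emph{planted gadget} with \emph{base} $a_P$.
\item If $b_P$ exists, let $a_P=p_0,\ p_1=x_P,\dots,\ p_r=y_P,\ p_{r+1}=b_P$ be the path from $a_P$ to $b_P$. If $r\le4$, \emph{keep} $p_1,\dots,p_r$. If $r\ge5$, put $\ell=\lfloor(r-1)/4\rfloor\ge1$ and identify $p_1$ with $p_{1+4\ell}$ to a vertex $z$. These two vertices have distance $4\ell\ge4$, so no loop or multiple edge arises. The cycle $zp_2\cdots p_{4\ell}z$, together with everything in $P$ that hangs off the path at $p_2,\dots,p_{4\ell}$, is a \emph{closed gadget} with base $z$. Keep $z,p_{2+4\ell},\dots,p_r$; these are $r-4\ell\le4$ vertices. In both cases, each child of a kept vertex off the path (for $z$, of $p_1$ or $p_{1+4\ell}$), with its descendants and the edge to the kept vertex, is a planted gadget based at the kept vertex. These descendants lie in $P$, because $b_P$ is the only vertex outside $P$ with a parent in $P$, and its parent is $p_r$.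
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,every node/.style={font=\small}]
\draw (0,0)--(7,0);
\foreach \x in {0,...,7} \fill (\x,0) circle (2pt);
\foreach \x in {1,...,6} \node[above] at (\x,0) {$p_{\x}$};
\node[above] at (0,0) {$a_P$};
\node[above] at (7,0) {$b_P$};
\foreach \x in {1,3,5} \draw (\x,0)--(\x,-0.6)--(\x-0.3,-1.2)--(\x+0.3,-1.2)--(\x,-0.6);
\draw[->] (7.6,0)--(8.4,0);
\draw[very thick] (9,0)--(13.2,0);
\draw[dashed] (10.5,0)--(9.8,0.8)--(10.5,1.6)--(11.2,0.8)--cycle;
\draw[dashed] (10.5,1.6)--(10.5,2.2)--(10.2,2.8)--(10.8,2.8)--(10.5,2.2);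
\foreach \x in {10.1,10.9} \draw (10.5,0)--(\x,-0.6)--(\x-0.3,-1.2)--(\x+0.3,-1.2)--(\x,-0.6);
\foreach \p in {(9,0),(10.5,0),(12,0),(13.2,0),(9.8,0.8),(10.5,1.6),(11.2,0.8)} \fill \p circle (2pt);
\node[below] at (9,0) {$a_P$};
\node at (10.5,0.4) {$z$};
\node[below] at (12,0) {$p_6$};
\node[below] at (13.2,0) {$b_P$};
\node[left] at (9.8,0.8) {$p_2$};
\node[left] at (10.5,1.7) {$p_3$};
\node[right] at (11.2,0.8) {$p_4$};
\end{tikzpicture}
\caption{Folding a path $a_Pp_1\cdots p_6b_P$ with subtrees (triangles) hanging at $p_1,p_3,p_5$. Identifying $p_1$ and $p_5$ to $z$ leaves a short path in the skeleton (thick), a closed gadget based at $z$ (dashed), and two planted gadgets based at $z$ (thin).}\label{fig:fold}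
\end{figure}

Let $\tilde F_1$ be the graph obtained from $F_1$ by these identifications. By lifting, it suffices to color $\tilde F_1$. Let $S$ be the subgraph of $\tilde F_1$ induced by $Q$ and the kept vertices. The set $Q$ together with the paths from $a_P$ to $b_P$ spans a subtree of $F_1$, since every vertex of $Q$ other than the root has its parent in $Q$ or is some $b_P$. The graph $S$ arises from this subtree by shortening some of these paths, so $S$ is a tree. The vertices $b_P$ are distinct elements of $Q$, so $|V(S)|\le5|Q|\le\eta k^2$. The edges of $\tilde F_1$ are partitioned into the edges of $S$ and those of the gadgets, and distinct gadgets share no vertex other than a base.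

A planted gadget has as many edges as non-base vertices, at most $|P|\le s_1$. A closed gadget has one more edge than non-base vertices, and at most $|P|-2$ non-base vertices. So every gadget is connected with at most $s_1$ edges and at most $s_1$ non-base vertices. Label each non-base vertex $x$ with $\lambda(x)\in\{0,\dots,s_1\}$ and the base with $0$. A \emph{type} is an isomorphism class of connected graphs with at most $s_1$ edges, a base labeled $0$ and other labels in $\{0,\dots,s_1\}$, which are either trees or have exactly one cycle, passing through the base and of length divisible by $4$. The number $M_0$ of types depends only on $s_1$, and every gadget has a type. For a type $\tau$, let $e_\tau\le s_1$ be its number of edges, $4\ell_\tau$ the length of its cycle ($\ell_\tau=0$ for a tree), and $\lambda_\tau\le s_1^2$ the sum of its labels.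

For $v\in V(S)$ let $d_\tau(v)$ be the number of gadgets of type $\tau$ based at $v$, and for an identified vertex put $\lambda(z)=\lambda(p_1)+\lambda(p_{1+4\ell})$. At a vertex $v$ of $S$, the edges of $S$, one edge from each gadget based at $v$, and the $\lambda(v)$ edges to $\mathcal L$ correspond to distinct edges of $F$ at $v$, or at $p_1$ and $p_{1+4\ell}$ if $v=z$. Hence $\deg_S(v)+\sum_\tau d_\tau(v)+\lambda(v)\le2\Delta$. Each of the $M=M_0+1$ functions $d_\tau$ and $\lambda|_{V(S)}$ has total at most $m\le k^2$. Write $\bar d_\tau$ and $\bar\lambda$ for these totals divided by $k$, and $\bar d_0=2e(S)/k\le2\eta k\le\zeta k$. Counting the edges of $F_1$ and the leaves in $\mathcal L$ gives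
\begin{equation}\label{eq:count}
\bar d_0+\sum_\tau2e_\tau\bar d_\tau=\frac{2e_1}k\le k,\qquad\bar\lambda+\sum_\tau\lambda_\tau\bar d_\tau=\frac{L'}k\le k .
\end{equation}
Apply Lemma~\ref{lem:skel} to $S$ with these $M$ functions. We obtain $\chi,\mathcal D,\mathcal D^*,E$, and we write $D_\tau(i)$ and $D_\lambda(i)$ for the sums over the vertices of $S$ of color $i$.

\subsection{Coloring the gadgets}

Let $N_\tau=\max_iD_\tau(i)$. By (c), $\bar d_\tau\le N_\tau\le(1+10\zeta)\bar d_\tau+\theta k\le2k$. For each color $i$, number the gadgets of type $\tau$ based at vertices of color $i$ by $p=1,\dots,D_\tau(i)$. The gadgets with the same $\tau$ and $p$ have bases of distinct colors, so they can share one set of $e_\tau$ classes. For a closed gadget the signed classes along the cycle must sum to zero. Four consecutive classes allow this, since $d-(d+1)-(d+2)+(d+3)=0$, and this is why the cycles have length divisible by $4$.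

Call a quadruple $\{4a+1,\dots,4a+4\}\subseteq\{1,\dots,\frac{k-1}2\}$ \emph{free} if it is disjoint from $\mathcal D$. The number $n_4$ of free quadruples is at least $\lfloor\frac{k-1}8\rfloor-4\sigma k$, so $4n_4\ge\frac k2-5-16\sigma k$. By \eqref{eq:count}, $e_1\le(1-\varepsilon)k^2/2$ and $Ms_1\theta\le\zeta$,
\[\sum_\tau N_\tau e_\tau\le(1+10\zeta)\frac{e_1}k+Ms_1\theta k\le(1-\varepsilon)\frac k2+6\zeta k\le\frac k2-5-16\sigma k\le4n_4,\]
because $16\sigma+6\zeta<\varepsilon/4$ and $\varepsilon k/4\ge5$ for $k$ large. This is the first use of the leaves set aside: they make room for the overshoot of $N_\tau$ over $\bar d_\tau$ and for the classes near $\mathcal D$. For each $\tau$ and $1\le p\le N_\tau$, reserve $\ell_\tau$ free quadruples and $e_\tau-4\ell_\tau$ further classes from free quadruples, disjointly for different $(\tau,p)$. Reserve the whole quadruples first. There are enough since $\sum_\tau N_\tau\ell_\tau\le\frac14\sum_\tau N_\tau e_\tau\le n_4$, and afterwards $4n_4-4\sum_\tau N_\tau\ell_\tau\ge\sum_\tau N_\tau(e_\tau-4\ell_\tau)$ classes remain.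

Define $\varphi_{\tau,p}:V(\tau)\to\mathbb Z_k$ with the base at $0$, so that the edges of $\tau$ receive the classes reserved for $(\tau,p)$, one class for each edge. Along the cycle, start at the base and use the steps $+d,-(d+1),-(d+2),+(d+3)$ for each reserved quadruple $\{d,\dots,d+3\}$ in turn. Along the remaining edges proceed outward as in Example~\ref{ex:rot}. Color the $p$th gadget of type $\tau$ at color $i$ by $i+\varphi_{\tau,p}$. Distinct triples ($\tau$, $p$, edge of $\tau$) have distinct classes, all outside $\mathcal D$, while the edges of $S$ have classes in $\mathcal D$ by (a). For a fixed triple, distinct $i$ give distinct translates of one pair. So $\tilde F_1$ is harmoniously colored, and this lifts to a harmonious coloring $\chi$ of $F_1$.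

\subsection{Balance}

Let $\deg_1(j)$ be the number of used pairs containing $j$, and let $\Lambda(j)$ be the number of leaves of $\mathcal L$ attached to vertices of color $j$. For a vertex $x$ of a type $\tau$, the copies of $x$ with color $j$ correspond to the pairs $(i,p)$ with $p\le D_\tau(i)$ and $i+\varphi_{\tau,p}(x)=j$. So their number is
\[n_{\tau,x}(j)=\#\{1\le p\le N_\tau:\ D_\tau(j-\varphi_{\tau,p}(x))\ge p\}\le N_\tau .\]
Since the coloring is harmonious, $\deg_1(j)$ is the sum of the degrees in $\tilde F_1$ of the vertices of color $j$. Thus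
\[\deg_1(j)=\sum_{v\in S,\ \chi(v)=j}\deg_S(v)+\sum_{\tau}\sum_{x\in V(\tau)}\deg_\tau(x)\,n_{\tau,x}(j),\qquad\Lambda(j)=D_\lambda(j)+\sum_\tau\sum_{x\in V(\tau)}\lambda(x)\,n_{\tau,x}(j).\]
By (b), (c), $\sum_x\deg_\tau(x)=2e_\tau$ and \eqref{eq:count}, for all $j$,
\[\deg_1(j)\le\kappa k+(1+10\zeta)\frac{2e_1}k+2M_0s_1\theta k,\qquad\Lambda(j)\le(1+10\zeta)\frac{L'}k+(1+M_0s_1^2)\theta k .\]
Since $\kappa\le\zeta$ and $Ms_1^2\theta=\zeta/10$, this gives
\begin{equation}\label{eq:up}
\deg_1(j)\le\frac{2e_1}k+12\zeta k,\qquad\Lambda(j)\le\frac{L'}k+12\zeta k\qquad\text{for all }j.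
\end{equation}

For lower bounds we must also exclude the colors $j$ that are fed too often from underloaded colors. Let $E^+$ consist of $E$ and all $j$ such that $\#\{p\le N_\tau:j-\varphi_{\tau,p}(x)\in E\}>\theta k$ for some $\tau$ and $x\in V(\tau)$. For fixed $(\tau,x)$ the sum of these numbers over $j$ is $N_\tau|E|\le2k|E|$, and there are at most $M_0(s_1+1)\le2Ms_1$ pairs $(\tau,x)$. So $|E^+|\le(1+4Ms_1/\theta)|E|$, and by the choice of $C_1$ and $c_1$,
\begin{equation}\label{eq:eplus}
|E^+|^2\le C_1t^2\le\Phi\le\zeta^2k^2 .
\end{equation}
Let $j\notin E^+$. Every integer $p$ with $1\le p\le(1-10\zeta)\bar d_\tau-\theta k$ satisfies $p\le N_\tau$, and if $j-\varphi_{\tau,p}(x)\notin E$ then $p$ is counted in $n_{\tau,x}(j)$ by (d). Hence $n_{\tau,x}(j)\ge(1-10\zeta)\bar d_\tau-2\theta k-1\ge(1-10\zeta)\bar d_\tau-3\theta k$ for $k$ large. With (d) for $D_\lambda(j)$ and \eqref{eq:count},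
\[\deg_1(j)\ge(1-10\zeta)\Big(\frac{2e_1}k-\bar d_0\Big)-6M_0s_1\theta k,\qquad\Lambda(j)\ge(1-10\zeta)\frac{L'}k-3Ms_1^2\theta k,\]
and therefore
\begin{equation}\label{eq:low}
\deg_1(j)\ge\frac{2e_1}k-12\zeta k,\qquad\Lambda(j)\ge\frac{L'}k-12\zeta k\qquad\text{for }j\notin E^+.
\end{equation}

\subsection{Placing the leaves}

Let $H$ be the graph of unused pairs. Then $e(H)=\binom k2-e_1=L'+\Phi$, and $\deg_H(j)=k-1-\deg_1(j)$, where $k-1-\frac{2e_1}k=\frac{2(L'+\Phi)}k$. By \eqref{eq:up}, \eqref{eq:eplus} and \eqref{eq:low},
\begin{equation}\label{eq:degH}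
\deg_H(j)\ge\frac{2L'}k-12\zeta k\ \text{ for all }j,\qquad\deg_H(j)\le\frac{2L'}k+14\zeta k\ \text{ for }j\notin E^+.
\end{equation}
It suffices to assign to each leaf attached at color $i$ an edge of $H$ at $i$, all assigned edges being distinct; the leaf receives the color of the other end. We apply Lemma~\ref{lem:hall} to $\Lambda$ and $\mathcal O=E(H)$, with $\Psi=\Phi$. Degrees alone do not suffice: if no edge of $H$ left a set $X$, then $e_H(X)$ could exceed $\Lambda(X)$ by a multiple of $\zeta k|X|$, far more than $\Phi$. Conclusion (e) excludes this. Let $Y\subseteq\mathbb Z_k$ and $X=\mathbb Z_k\setminus Y$.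

\emph{Case $|X|\le(1-\gamma)k$.} Put $X_1=X\setminus E^+$. Pairs with class in $\mathcal D^*\subseteq\mathcal D$ are used only by edges of $S$, and by (b) at most $\kappa k$ of them are used at each color. So (e) and $k-|X_1|\ge\gamma k$ give $e_H(X_1,\mathbb Z_k\setminus X_1)\ge(\frac{\sigma\gamma}3-\kappa)k|X_1|$. Since $2e_H(X_1)=\sum_{j\in X_1}\deg_H(j)-e_H(X_1,\mathbb Z_k\setminus X_1)$, we get from \eqref{eq:degH} and \eqref{eq:eplus}
\begin{align*}
e_H(X)&\le e_H(X_1)+|E^+||X_1|+\tfrac12|E^+|^2\\
&\le|X_1|\Big(\frac{L'}k+7\zeta k+\frac\kappa2k-\frac{\sigma\gamma}6k+\zeta k\Big)+\Phi\le|X_1|\Big(\frac{L'}k-12\zeta k\Big)+\Phi,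
\end{align*}
because $\sigma\gamma/6=\frac{200}6\zeta>20\zeta+\kappa/2$. By \eqref{eq:low} the right side is at most $\Lambda(X_1)+\Phi\le\Lambda(X)+\Phi$.

\emph{Case $|Y|<\gamma k$.} By \eqref{eq:mk}, $L'/k\ge0.45\varepsilon k\ge24\zeta k+\frac\varepsilon8k=24\zeta k+\frac\gamma2k$; this is the second use of $L\ge\varepsilon m$. The number of edges of $H$ meeting $Y$ is $\sum_{j\in Y}\deg_H(j)-e_H(Y)$, which by \eqref{eq:degH} and \eqref{eq:up} is at least
\[|Y|\Big(\frac{2L'}k-12\zeta k-\frac{\gamma k}2\Big)\ge|Y|\Big(\frac{L'}k+12\zeta k\Big)\ge\Lambda(Y).\]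

So all leaves of $\mathcal L$ can be colored, and Proposition~\ref{prop:main} is proved, given Lemma~\ref{lem:skel}.

\section{Proof of the skeleton lemma}\label{sec:skel}

The plan is to color $S$ top-down at random, each vertex differing from its parent by an element of a fixed sparse random set. Because $S$ has only $\eta k^2$ edges, few pairs are ever used and the choices stay almost free. The difficulty is concentration: the color of a vertex influences its whole subtree. We therefore cut $S$ into pieces of weight at most $s$, color the cut set first, and expose the pieces one at a time. One piece changes the load of a color by at most $s\le k/K$, which gives martingale concentration with failure probability $e^{-\Omega(k/s)}$ for each color. The cut set has $O(k^2/s)$ vertices of weight $O(\Delta)$, that is, weight $O(k\Delta/s)$ per color, and this is small because $s\ge K\Delta$. These two quantities produce the two terms of $t_K$.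

\subsection{Setup}

Constants implicit in $O(\cdot)$ and $\Omega(\cdot)$ depend only on $\sigma,\zeta,M,C_0,\theta$, and $K\ge K_0$ with $K_0$ large in terms of these parameters. From $K\Delta\le s\le k/K$,
\begin{equation}\label{eq:scales}
s\le\frac kK,\qquad\frac{k\Delta}s\le\frac kK,\qquad\Delta\le\frac k{K^2},\qquad\frac{\Delta^2}s\le\frac\Delta K\le\frac s{K^2},\qquad k\ge K^2 .
\end{equation}
Call a quantity \emph{negligible} if it is $O(k/K)$. A negligible quantity is at most $\alpha k$ for any of the finitely many fixed $\alpha>0$ that appear below. We write $x=(1\pm\zeta)y$ for $(1-\zeta)y\le x\le(1+\zeta)y$.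

We treat the degree as one more weight: put $d_0=\deg_S$, so that $\bar d_0=2e(S)/k\le2\eta k=\kappa k/16$. Then $\bar d_\tau\le k$ for $0\le\tau\le M$. Put $\theta_0=\kappa/4$, $\theta_\tau=\theta/2$ for $\tau\ge1$, and $\theta_*=\min_\tau\theta_\tau$. Let $w=1+\sum_{\tau=0}^Md_\tau\le2C_0\Delta$. Its total is at most $3\eta k^2+Mk^2\le(M+1)k^2$. Root $S$ and apply Lemma~\ref{lem:cut} with weights $w$, bound $s$ and $B=\emptyset$. The resulting set $Q$ is the \emph{core}, and $|Q|\le2((M+1)k^2/s+1)\le4(M+1)k^2/s$. The components of $S-Q$ are the \emph{pieces}, and $|P|\le w(P)\le s$ for each piece $P$. Every edge of $S$ is a \emph{core edge} (both ends in $Q$), a \emph{top edge} $a_Px_P$, an edge inside a piece, or an edge $y_Pb_P$.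

Let $Z$ consist of the vertices $y_P$ and those of their parents that lie in the same piece. The $b_P$ are distinct elements of $Q$, so $|Z|\le2|Q|$. Let $\mathcal T$ be the set of tops $x_P\notin Z$, let $I_P=P\setminus(Z\cup\{x_P\})$ and $I=\bigcup_PI_P$. Then $V(S)$ is the disjoint union of $Q,Z,\mathcal T,I$, and for all $\tau$
\begin{equation}\label{eq:QZ}
\tfrac1k\,d_\tau(Q\cup Z)\le\tfrac1k\,3|Q|C_0\Delta=O(k\Delta/s)\quad\text{is negligible.}
\end{equation}
So only the tops in $\mathcal T$ and the inner vertices in $I$ matter for the balance.

\subsection{Coloring the core}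

Let $\Gamma_1=\{\pm1,\dots,\pm\lceil\sigma k\rceil\}$, $q=\lceil2|Q|/(\sigma k)\rceil\le(8(M+1)/\sigma+1)k/s$, and
\[U=2C_0\big(8(M+1)/\sigma+1\big)\frac{k\Delta}s .\]
Then $2C_0\Delta q\le U$, $q\le U$, and $U$ is negligible. Color $Q$ top-down, using each color at most $q$ times, so that
\begin{itemize}
\item if the parent $a$ of $b$ is in $Q$, then $\chi(b)-\chi(a)\in\Gamma_1$ and $\{\chi(a),\chi(b)\}$ is unused;
\item if $b=b_P$, then $\chi(b)\ne\chi(a_P)$.
\end{itemize}
Every non-root vertex of $Q$ falls under exactly one rule, and $a_P$ is an ancestor of $b_P$, so it is colored earlier. At any time the core vertices of one color have $w$-weight at most $2C_0\Delta q\le U$, and at most $|Q|/q\le\sigma k/2$ colors have been used $q$ times. As $\deg_S\le w$, at most $U\le\sigma k/4$ pairs at $\chi(a)$ are used, and $|\Gamma_1|\ge2\sigma k$. So a choice always exists. We record, for every color $i$: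
\begin{itemize}
\item[(Q1)] the core vertices of color $i$ have $w$-weight at most $U$;
\item[(Q2)] at most $U$ pairs containing $i$ are used by core edges, at most $U$ pieces have $\chi(a_P)=i$, and at most $U$ pieces have $\chi(b_P)=i$.
\end{itemize}
The first two parts of (Q2) count edges at core vertices of color $i$, and the third holds since $q\le U$.

\subsection{The difference sets}

Edges inside pieces and edges $y_Pb_P$ will take differences in a symmetric set $\Gamma_3$, and top edges in a set $\Gamma_2$ with other classes and with $\Gamma_2\cap-\Gamma_2=\emptyset$. The separation ensures that only very few earlier edges can block a color for a top; see Section~\ref{sub:loss}.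

Independently for each class $d$: with probability $2\sigma$ give $d$ the label $2$ and put one of $d,-d$, chosen uniformly, into $\Gamma_2$; with probability $\sigma$ give it the label $3$ and put both $d$ and $-d$ into $\Gamma_3$; otherwise give it no label. Then $\mathbb P(y\in\Gamma_p)=\sigma$ for $y\ne0$ and $p=2,3$. Let $\mathcal D^*$ be the set of classes labeled $3$, and let $\mathcal D$ consist of the labeled classes and $1,\dots,\lceil\sigma k\rceil$. We claim that with probability at least $0.9$ the following hold for $p\in\{2,3\}$ and all pairwise distinct $i,i',j\in\mathbb Z_k$: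
\begin{itemize}
\item[(R1)] $|\Gamma_p|=(1\pm\zeta)\sigma k$ and $|\mathcal D|\le4\sigma k$;
\item[(R2)] $|(i+\Gamma_p)\cap(j+\Gamma_3)|=(1\pm\zeta)\sigma^2k$;
\item[(R3)] $|(i+\Gamma_p)\cap(i'+\Gamma_3)\cap(j+\Gamma_3)|=(1\pm\zeta)\sigma^3k$;
\item[(R4)] $\sum_{y\in\Gamma_3}\cos(2\pi ry/k)\le\sigma k/2$ for all $r\in\mathbb Z_k\setminus\{0\}$.
\end{itemize}
Consider (R3). The elements $y-i$, $y-i'$, $y-j$ are distinct. Each is $0$ for one $y$, and any two of them are opposite for exactly one $y$, as $k$ is odd. For all but at most $6$ values of $y$ they are therefore nonzero with distinct classes, and then $y$ lies in the intersection with probability $\sigma^3$. So the mean in (R3) is within $6$ of $\sigma^3k$; the same count with two elements shows that the mean in (R2) is within $3$ of $\sigma^2k$. The mean of $|\Gamma_p|$ is $\sigma(k-1)$, and the mean of $|\mathcal D|$ is at most $\sigma k+1+3\sigma\frac{k-1}2\le2.5\sigma k+1$. Changing the outcome at one class changes each of these counts by at most $6$. By McDiarmid's inequality, each count deviates from its mean by more than $\frac12\zeta\sigma^3k$ with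 probability at most $2\exp\big(-\frac{2(\zeta\sigma^3k/2)^2}{36(k-1)/2}\big)=2e^{-\Omega(k)}$, and there are $O(k^3)$ counts. The sum in (R4) equals $\sum_d2\cos(2\pi rd/k)\mathbf 1[d\in\mathcal D^*]$. It has $\frac{k-1}2$ independent terms with ranges of length at most $2$, and its mean is $\sigma\sum_{y\ne0}\cos(2\pi ry/k)=-\sigma$. By Hoeffding's inequality it exceeds $\sigma k/2$ with probability at most $2e^{-\sigma^2k/4}$. As $k\ge K^2$ is large, a union bound proves the claim.

\emph{Conclusion \textup{(e)} follows from \textup{(R1)} and \textup{(R4)}.} Let $\omega=e^{2\pi\sqrt{-1}/k}$, $\widehat X(r)=\sum_{x\in X}\omega^{rx}$ and $\widehat\Gamma(r)=\sum_{y\in\Gamma_3}\omega^{-ry}$. Since $\Gamma_3=-\Gamma_3$, the latter is the sum in (R4). Fourier inversion gives $\mathbf 1[y\in\Gamma_3]=\frac1k\sum_r\widehat\Gamma(r)\omega^{ry}$, so the number of ordered pairs $(x,x')\in X^2$ with $x-x'\in\Gamma_3$ is $\frac1k\sum_r\widehat\Gamma(r)|\widehat X(r)|^2$. The graph $G^*$ is $|\Gamma_3|$-regular, $\widehat X(0)=|X|$, and $\sum_r|\widehat X(r)|^2=k|X|$. Hence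
\begin{align*}
e_{G^*}(X,\mathbb Z_k\setminus X)&\ge|\Gamma_3||X|-\frac1k\Big[|\Gamma_3||X|^2+\frac{\sigma k}2\big(k|X|-|X|^2\big)\Big]\\
&=\Big(|\Gamma_3|-\frac{\sigma k}2\Big)\frac{|X|(k-|X|)}k\ge\frac\sigma3|X|(k-|X|).
\end{align*}

\emph{The tops.} The color of a top $x_P$ is confined to $\chi(a_P)+\Gamma_2$, so it is far from uniform, and the weight of the tops may be spread unevenly over the colors of their parents. The randomness of $\Gamma_2$ smooths this out. For $0\le\tau\le M$ let $\mu_\tau(i)$ be the $d_\tau$-weight of the tops $x_P\in\mathcal T$ with $\chi(a_P)=i$. By (Q2), $\mu_\tau(i)\le UC_0\Delta$, and $\sum_i\mu_\tau(i)=d_\tau(\mathcal T)\le k^2$. The weight that color $j$ can expect from the tops is about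
\[f_\tau(j)=\frac1{\sigma k}\sum_i\mu_\tau(i)\,\mathbf 1[j-i\in\Gamma_2].\]
Put $R=UC_0\Delta/(\sigma k)$. By \eqref{eq:scales}, $R=O(\Delta^2/s)=O(s/K^2)$, so $R\le s$ and $R$ is negligible. The coloring of $Q$ does not depend on the labels, so $\mathbb Ef_\tau(j)=\frac1k\sum_{i\ne j}\mu_\tau(i)$, which differs from $d_\tau(\mathcal T)/k$ by at most $R\le\theta_\tau k/40$. The contributions of different classes $d$ to $f_\tau(j)$ are independent and lie in $[0,R]$, since at most one of $\pm d$ is in $\Gamma_2$. The sum of their variances is at most the sum of their second moments,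
\[\frac1{(\sigma k)^2}\,\sigma\sum_i\mu_\tau(i)^2\le\frac{UC_0\Delta\cdot k^2}{\sigma k^2}=Rk\le sk .\]
Bernstein's inequality with $a=\theta_\tau k/40$ and $2(sk+sa/3)\le4sk$ shows that
\begin{equation}\label{eq:f}
|f_\tau(j)-d_\tau(\mathcal T)/k|\le\theta_\tau k/20
\end{equation}
fails with probability at most $2\exp(-\theta_*^2k/(6400s))$. Let $E_1$ be the set of $j$ for which \eqref{eq:f} fails for some $\tau\in\{0,\dots,M\}$. By Markov's inequality, with probability at least $0.9$ we have $|E_1|\le20(M+1)k\exp(-\theta_*^2k/(6400s))$. Fix $\Gamma_2,\Gamma_3$ for which this bound and (R1)--(R4) hold.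

\subsection{The random process}

Fix an order of the pieces and a top-down order of the vertices in each piece. Concentration will fail for a few colors, but (b) and (c) must hold for all, so we stop using a color once it is full. At the start of piece $P$, a color $j$ is \emph{closed} if, for some $\tau\in\{0,\dots,M\}$, the $d_\tau$-weight of the piece vertices already colored $j$ exceeds $(1+10\zeta)\bar d_\tau+\theta_\tau k$. The set of closed colors is not updated during $P$. If more than $\kappa k$ colors are closed, the process \emph{aborts} and colors nothing further. Otherwise each $v\in P$ in turn, with parent $u$, receives a uniformly random color from the set $\operatorname{Av}(v)$ of colors $j$ such that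
\begin{itemize}
\item $j-\chi(u)\in\Gamma_2$ if $v=x_P$ and $j-\chi(u)\in\Gamma_3$ otherwise, $\{j,\chi(u)\}$ is unused, and $j$ is not closed;
\item if $v=y_P$, also $j-\chi(b_P)\in\Gamma_3$ and $\{j,\chi(b_P)\}$ is unused;
\item if $v$ is the parent of $y_P$, also $j\ne\chi(b_P)$.
\end{itemize}
Coloring $v$ completes the edge $vu$, and also $vb_P$ if $v=y_P$. In that case $\chi(u)\ne\chi(b_P)$, by the last rule or, if $u=a_P$, by the coloring of the core. So completed edges receive new and distinct pairs. If the process finishes, $\chi$ is harmonious and (a) holds.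

At every time and for every color $i$ and $0\le\tau\le M$, the $d_\tau$-weight of the colored vertices of color $i$ is at most
\begin{equation}\label{eq:cap}
U+\big[(1+10\zeta)\bar d_\tau+\theta_\tau k\big]+s,
\end{equation}
by (Q1) and because $i$ was not closed at the start of the last piece in which it was used, a piece of weight at most $s$. For $\tau=0$ this is at most $U+s+(\frac{1.1}{16}+\frac14)\kappa k\le\kappa k$, and for $\tau\ge1$ it is at most $(1+10\zeta)\bar d_\tau+\theta k$. So (b) and (c) hold if the process finishes, and at every time at most $\kappa k$ pairs are used at each color.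

Let $\operatorname{Av}^+(v)\supseteq\operatorname{Av}(v)$ be the set defined by the difference conditions alone: it is $\chi(u)+\Gamma_p$, with $p=2$ if $v=x_P$ and $p=3$ otherwise, intersected with $\chi(b_P)+\Gamma_3$ if $v=y_P$. The other conditions remove at most $3\kappa k+1\le4\kappa k\le\zeta\sigma^3k$ colors. By (R1) and (R2),
\begin{equation}\label{eq:av}
(1-2\zeta)\sigma^ek\le|\operatorname{Av}(v)|\le(1+\zeta)\sigma^ek,\qquad e=2\text{ if }v=y_P,\ \ e=1\text{ otherwise.}
\end{equation}
In particular $\operatorname{Av}(v)\ne\emptyset$, and given the past, $v$ receives any fixed color with probability at most $\beta=2/(\sigma^2k)$.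

\subsection{Two steps give an almost uniform color}

Given the color of its parent, a vertex is confined to a $\sigma$-fraction of the colors. Given only the color of its grandparent it is almost uniform, because by (R2) and (R3) every color is reached in about the same number of ways. This is why inner vertices and tops are treated separately.

\begin{lemma}\label{lem:mix}
Let $P$ be a piece at which the process has not aborted, let $v\in I_P$, let $u\in P$ be its parent and $g\in P\cup\{a_P\}$ the parent of $u$, and let $\mathcal F$ be the history just before $u$ is colored. Then $\mathbb P(\chi(v)=j\mid\mathcal F)\le(1+6\zeta)/k$ for all $j$. If $j$ is not closed, $j\ne\chi(g)$, and $j\ne\chi(b_P)$ in case $u=y_P$, then $\mathbb P(\chi(v)=j\mid\mathcal F)\ge(1-5\zeta)/k$.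
\end{lemma}

\begin{proof}
If $j=\chi(g)$, or $u=y_P$ and $j=\chi(b_P)$, then $\{\chi(u),j\}$ is used when $v$ is colored, and the probability is $0$. Assume neither holds. Then $\chi(g)$, $j$ and, if $u=y_P$, $\chi(b_P)$ are pairwise distinct. The set $\operatorname{Av}(u)$ is determined by $\mathcal F$. Let $e$ be as in \eqref{eq:av} for $u$. By (R2) if $e=1$ and (R3) if $e=2$, we have $|\operatorname{Av}^+(u)\cap(j+\Gamma_3)|=(1\pm\zeta)\sigma^{e+1}k$, and passing to $\operatorname{Av}(u)$ removes at most $\zeta\sigma^3k$ elements. With \eqref{eq:av},
\[(1-3\zeta)\sigma\le\frac{1-2\zeta}{1+\zeta}\,\sigma\le\mathbb P\big(\chi(u)\in j+\Gamma_3\mid\mathcal F\big)\le\frac{1+\zeta}{1-2\zeta}\,\sigma .\]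
Since $\Gamma_3=-\Gamma_3$ and $v\ne x_P$, the event $\chi(v)=j$ requires $\chi(u)\in j+\Gamma_3$. As $|\operatorname{Av}(v)|\ge(1-2\zeta)\sigma k$, the upper bound follows from $1+\zeta\le(1+6\zeta)(1-2\zeta)^2$, which holds because the right side is at least $1+2\zeta-20\zeta^2$.

For the lower bound, $v\notin Z\cup\{x_P\}$ and $j$ is not closed, so $j\in\operatorname{Av}(v)$ if and only if $\chi(u)\in j+\Gamma_3$ and $\{\chi(u),j\}$ is unused when $v$ is colored. The pair can have been used in three ways.
\begin{itemize}
\item Before $u$ was colored. Then $\chi(u)$ lies in a set of at most $\kappa k$ colors determined by $\mathcal F$, which by \eqref{eq:av} has probability at most $\kappa/((1-2\zeta)\sigma^2)\le\zeta\sigma/10$.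
\item By an edge completed when $u$ is colored, that is, $ug$, or $ub_P$ if $u=y_P$. This would force $j=\chi(g)$ or $j=\chi(b_P)$.
\item By an edge completed when some $v'\in P$ between $u$ and $v$ in the order is colored. Then $\chi(v')\in\{\chi(u),j\}$, which has conditional probability at most $2\beta$ for each $v'$. The total is at most $2\beta s=4s/(\sigma^2k)\le\zeta\sigma/10$, as $s$ is negligible.
\end{itemize}
So $\mathbb P(j\in\operatorname{Av}(v)\mid\mathcal F)\ge(1-3.2\zeta)\sigma$, and by \eqref{eq:av}, $\mathbb P(\chi(v)=j\mid\mathcal F)\ge\frac{(1-3.2\zeta)\sigma}{(1+\zeta)\sigma k}\ge\frac{1-5\zeta}k$.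
\end{proof}

\subsection{The process does not abort}

Let $\mathcal F_P$ be the history at the start of $P$. Let $z_P^\tau(j)\in[0,s]$ be the $d_\tau$-weight of the vertices of $P$ colored $j$, and $e_P^\tau(j)=\mathbb E[z_P^\tau(j)\mid\mathcal F_P]$; both are $0$ after an abort. Let $\mathcal M_j^\tau$ be the martingale with increments $z_P^\tau(j)-e_P^\tau(j)$.

Let $j\notin E_1$. Given $\mathcal F_P$, an inner vertex has color $j$ with probability at most $(1+6\zeta)/k$ by Lemma~\ref{lem:mix}, a top $x_P\in\mathcal T$ with probability at most $\mathbf 1[j-\chi(a_P)\in\Gamma_2]/((1-2\zeta)\sigma k)$, and a vertex of $Z$ with probability at most $\beta$. Hence, always,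
\begin{equation}\label{eq:comp}
\sum_Pe_P^\tau(j)\le(1+6\zeta)\frac{d_\tau(I)}k+\frac{f_\tau(j)}{1-2\zeta}+\beta d_\tau(Z)\le(1+6\zeta)\bar d_\tau+\frac{\theta_\tau k}8\le2k,
\end{equation}
by \eqref{eq:f}, $1/(1-2\zeta)\le1+6\zeta\le1.06$, and because $\beta d_\tau(Z)$ is negligible by \eqref{eq:QZ}. Let $E_2$ be the random set of $j\notin E_1$ such that $|\mathcal M_j^\tau|$ reaches $\theta_\tau k/2$ at some time, for some $\tau\in\{0,\dots,M\}$. By \eqref{eq:freedman} with $R=s$, $W=2k$ and $a=\theta_\tau k/2\le k/2$, each $j\notin E_1$ lies in $E_2$ with probability at most $2(M+1)e^{-\theta_*^2k/(20s)}$. By Markov's inequality, the event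
\[\mathcal A_1:\qquad|E_2|\le20(M+1)k\,e^{-\theta_*^2k/(20s)}\]
has probability at least $0.9$.

If $j\notin E_1\cup E_2$, then by \eqref{eq:comp} the $d_\tau$-weight of the piece vertices colored $j$ never exceeds $(1+6\zeta)\bar d_\tau+\frac58\theta_\tau k$, so $j$ is never closed. On $\mathcal A_1$ we have $|E_1\cup E_2|\le O(k)e^{-\Omega(k/s)}\le\kappa k$, as $k/s\ge K$. So on $\mathcal A_1$ the process does not abort, and (a), (b), (c) hold. It remains to prove (d).

\subsection{Lower bounds}

Assume $\mathcal A_1$, and let $j\notin E_1\cup E_2$ and $\tau\ge1$. Then $D_\tau(j)\ge\sum_Pz_P^\tau(j)\ge\sum_Pe_P^\tau(j)-\theta k/4$, and $j$ is not closed at the start of any piece.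

\emph{Inner vertices.} Let $v\in I_P$ with $u,g$ as in Lemma~\ref{lem:mix}, and suppose that $\chi(a_P)\ne j$ and that $\chi(b_P)\ne j$ if $b_P$ exists. If $g=a_P$ then $\chi(g)\ne j$, and if $g\in P$ then $\mathbb P(\chi(g)=j\mid\mathcal F_P)\le\beta\le\zeta$. So Lemma~\ref{lem:mix} gives $\mathbb P(\chi(v)=j\mid\mathcal F_P)\ge(1-5\zeta)(1-\zeta)/k\ge(1-6\zeta)/k$. By (Q2) at most $2U$ pieces are excluded, with total weight at most $2Us$, and $2Us/k=O(\Delta)\le\theta k/50$. The inner vertices contribute at least $(1-6\zeta)d_\tau(I)/k-\theta k/50$ to $\sum_Pe_P^\tau(j)$.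

\emph{Tops.} A top $x_P\in\mathcal T$ is neither $y_P$ nor its parent. So $j\in\operatorname{Av}(x_P)$ if and only if $j-\chi(a_P)\in\Gamma_2$ and $\{j,\chi(a_P)\}$ is unused at the start of $P$, and then $x_P$ gets color $j$ with probability at least $1/((1+\zeta)\sigma k)\ge(1-\zeta)/(\sigma k)$. The tops contribute at least $(1-\zeta)f_\tau(j)-\operatorname{Loss}^\tau_j$, where
\[\operatorname{Loss}^\tau_j=\frac1{\sigma k}\sum_{x_P\in\mathcal T}d_\tau(x_P)\,\mathbf 1\big[j-\chi(a_P)\in\Gamma_2,\ \{j,\chi(a_P)\}\text{ is used at the start of }P\big].\]
By \eqref{eq:f}, $f_\tau(j)\ge d_\tau(\mathcal T)/k-\theta k/40$, and by \eqref{eq:QZ}, $(d_\tau(I)+d_\tau(\mathcal T))/k\ge\bar d_\tau-\theta k/100$. Altogether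
\[D_\tau(j)\ge(1-6\zeta)\bar d_\tau-\theta k\Big(\frac14+\frac1{50}+\frac1{40}+\frac1{100}\Big)-\operatorname{Loss}^\tau_j .\]
The bracket is less than $\frac12$. Let $E_3$ be the set of $j$ with $\operatorname{Loss}^\tau_j>\theta k/2$ for some $\tau\ge1$, and let $E=E_1\cup E_2\cup E_3$. Then (d) holds for all $j\notin E$, and it remains to bound $|E_3|$.

\subsection{The loss at the tops}\label{sub:loss}

For an inner vertex, a blocked pair cost little because the color of the parent was itself random. The parent of a top has a fixed color $i$, and once $\{i,j\}$ is used, color $j$ is denied to all later tops below color $i$, whose weight $\mu_\tau(i)$ may be large. We now use the design of $\Gamma_2$.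

A pair $\{j,i\}$ with $j-i\in\Gamma_2$ has a class labeled $2$, while edges inside pieces and edges $y_{P'}b_{P'}$ have classes labeled $3$. So the pair can be used only by a core edge or by a top edge $a_{P'}x_{P'}$. In the second case $\chi(a_{P'})=i$ and $\chi(x_{P'})=j$, since the opposite orientation would give $i-j\in\Gamma_2$, contrary to $\Gamma_2\cap-\Gamma_2=\emptyset$. By (Q2), each top $x_P$ is therefore counted in $\operatorname{Loss}^\tau_j$ for at most $2U$ colors $j$, and $\sum_j\operatorname{Loss}^\tau_j\le\frac1{\sigma k}\,k^2\cdot2U$. Hence, always,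
\begin{equation}\label{eq:E3}
|E_3|\le M\,\frac{2Uk/\sigma}{\theta k/2}=\frac{4MU}{\sigma\theta}=O(k\Delta/s).
\end{equation}

Now suppose $s^2\ge K\Delta^3$; then we can bound the loss color by color. By (Q2), at most $U$ colors $i$ form with $j$ a pair used by a core edge, so the part of $\operatorname{Loss}^\tau_j$ due to core edges is at most $\frac1{\sigma k}U\cdot UC_0\Delta=O(k\Delta^3/s^2)$. This is negligible exactly because $s^2\ge K\Delta^3$, so it is at most $\theta k/8$. The part due to top edges is at most
\[\Xi^\tau_j=\frac1{\sigma k}\sum_{P'}\mathbf 1[\chi(x_{P'})=j]\ \mu_\tau(\chi(a_{P'})),\]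
the sum over all pieces that are colored. Its terms lie in $[0,R]\subseteq[0,s]$. Given $\mathcal F_{P'}$, the top $x_{P'}$ has color $j$ with probability at most $\beta$, and at most $U$ pieces have $\chi(a_{P'})=i$. So the conditional means of the terms sum to at most $\frac\beta{\sigma k}\sum_iU\mu_\tau(i)\le2U/\sigma^3\le\theta k/16$. By \eqref{eq:freedman} with $R$ replaced by $s$ and $W=a=\theta k/16$, we get $\mathbb P(\Xi^\tau_j\ge\theta k/8)\le e^{-\theta k/(64s)}$. By Markov's inequality, with probability at least $0.9$ the following event $\mathcal A_2$ holds: at most $10Mk\,e^{-\theta k/(64s)}$ colors $j$ have $\Xi^\tau_j\ge\theta k/8$ for some $\tau\ge1$. Every other color has $\operatorname{Loss}^\tau_j\le\theta k/4$ for all $\tau\ge1$, so on $\mathcal A_2$ we have $|E_3|\le10Mk\,e^{-\theta k/(64s)}$.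

The events $\mathcal A_1$ and, if $s^2\ge K\Delta^3$, $\mathcal A_2$ hold together with probability at least $0.8$. Fix such an outcome. By the bounds on $|E_1|$, $|E_2|$, $|E_3|$ and \eqref{eq:E3}, there are constants $C'$ and $c'>0$, depending only on $\sigma,\zeta,M,C_0,\theta$, with
\[|E|\le C'k\,e^{-c'k/s}+C'\,\frac{k\Delta}s\,\mathbf 1[s^2<K\Delta^3]\le K\,t_K(k,\Delta,s)\]
once $K\ge\max(C',1/c')$. This completes the proof of Lemma~\ref{lem:skel}, and with it the proofs of Proposition~\ref{prop:main} and Theorems~\ref{thm:main} and~\ref{thm:small}.

\begin{thebibliography}{9}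

\bibitem{BKLO}
Barber, K\"uhn, Lo and Osthus, \emph{Edge-decompositions of graphs with high minimum degree}, Adv. Math. 288 (2016).

\bibitem{NUB}
\emph{New Upper Bounds On Harmonious Colourings},
\texttt{http://www.stats.ox.ac.uk/\allowbreak\_\_data/\allowbreak assets/\allowbreak pdf\_file/\allowbreak 0017/\allowbreak 4157/\allowbreak newubhcol.pdf}

\end{thebibliography}
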